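# Generic $C^1$ hyperbolic attractors carry no SRB measure

## 1. Bounded densities on the linear leaves of a torus map

We begin with a family of torus maps whose unstable leaves are straight lines, and with invariant measures whose densities along these lines have bounded ratios. In this setting a short argument shows that a generic map has no such measure. The general theorem, stated in Section 2, removes both restrictions.

### 1.1 The maps $f_g$

Let $A=\begin{pmatrix}13&8\\8&5\end{pmatrix}$ act on $\mathbb T^2=\mathbb R^2/\mathbb Z^2$. It has determinant $1$, trace $18$ and leading eigenvalue $\lambda_A=9+4\sqrt5>17.9$. Let $e=(e_1,e_2)$ be the unit eigenvector for $\lambda_A$ with $e_1>0$; here $e_2/e_1=(\lambda_A-13)/8=(\sqrt5-1)/2$ is irrational, so the lines $z+\mathbb Re$ are injectively immersed in $\mathbb T^2$.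

For $g\in C^1(\mathbb T^2,\mathbb R)$ write $\|g\|=\max|g|+\max|\nabla g|$, $\partial_eg=\langle\nabla g,e\rangle$, and
$$G_g(z)=z+g(z)e,\qquad f_g=A\circ G_g^{-1},\qquad f_g^{-1}=G_g\circ A^{-1}.$$
If $\|g\|<\frac14$, then $G_g$ maps each line $z+\mathbb Re$ to itself by $s\mapsto s+g(z+se)$, whose derivative lies in $(\frac34,\frac54)$; so it is a bijection of each line, hence of $\mathbb T^2$. As $\det DG_g=1+\partial_eg>0$, it is a $C^1$ diffeomorphism. When $\|g\|\to0$ we have $f_g\to A$ in $C^1$. The map $A$ is a transitive Anosov diffeomorphism, and such maps form an open set (Section 2 recalls this for all attractors). So we can fix $\kappa_0\le\frac14$ such that $f_g$ is a transitive Anosov diffeomorphism for every $g$ in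
$$\mathcal G=\{g\in C^1(\mathbb T^2):\|g\|<\kappa_0\}.$$

The leaves are easy to find. Since $DG_g\,e=(1+\partial_eg)e$,
$$Df_g^{-1}(y)\,e=\lambda_A^{-1}\bigl(1+\partial_eg(A^{-1}y)\bigr)e, \tag{1}$$
so $Df_g^{-1}$ contracts $e$ by a factor at most $\frac54\lambda_A^{-1}<\frac1{14}$. Let $T\mathbb T^2=E^s\oplus E^u$ be the hyperbolic splitting of $f_g$ and $e=e^s+e^u$ at some point. Both $Df_g^{-n}e$ and $Df_g^{-n}e^u$ tend to $0$, so $Df_g^{-n}e^s\to0$; as $Df_g^n$ contracts $E^s$, this forces $e^s=0$. So $e\in E^u$. If $E^u$ were two-dimensional, then $f_g^{-n}$ would contract areas for large $n$, impossible for a diffeomorphism of $\mathbb T^2$. Hence $E^u=\mathbb Re$. The unstable manifold $W^u(y)=\{y':d(f_g^{-k}y,f_g^{-k}y')\to0\}$ contains the line $y+\mathbb Re$, by contraction; being a connected immersed curve tangent to $e$, it equals that line.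

Put $D_r(x)=\{x+se:|s|\le r\}$, let $m$ be length on lines, and let
$$\ell_n(y)=\log\bigl\|Df_g^n|_{E^u(f_g^{-n}y)}\bigr\|=\sum_{k=1}^n\Bigl[\log\lambda_A-\log\bigl(1+\partial_eg(z_k)\bigr)\Bigr],\qquad z_k=A^{-1}f_g^{-(k-1)}y. \tag{2}$$

### 1.2 Conditional measures on pieces of leaves

A partition $\xi$ is *measurable* if its atoms are the fibers of a Borel map into a standard Borel space (for instance a compact metric space). For a probability $\mu$ there are then conditional probabilities $\mu^\xi_x$, carried by the atom $\xi(x)$, constant on atoms, Borel in $x$, with $\mu(B)=\int\mu^\xi_x(B)\,d\mu(x)$; they are unique for $\mu$-a.e. $x$. They are transitive: if $\zeta$ refines $\xi$, then for a.e. $x$ the $\mu^\zeta_y$, $y\in\xi(x)$, are the conditional measures of $\mu^\xi_x$ for the partition $\zeta|_{\xi(x)}$. On an atom of $\zeta$ of positive $\mu_x^\xi$-mass, this conditional measure is the normalized restriction of $\mu^\xi_x$.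

A measurable partition $\xi$ is *subordinate to $W^u$* with respect to an invariant probability $\mu$ if, for $\mu$-a.e. $x$, $\xi(x)\subset W^u(x)$ and $\xi(x)$ contains a neighborhood of $x$ in $W^u(x)$.

**Example (box partition on the torus).** Cover $\mathbb T^2$ by finitely many open balls $B_t$ of radius less than $\frac18$ with $\mu(\partial B_t)=0$; this is possible because for a fixed center all but countably many spheres are $\mu$-null. Put $t(y)=\min\{t:y\in\overline B_t\}$, and let $\xi(y)$ be the set of $y'$ with $t(y')=t(y)$ lying on the same chord of $\overline B_{t(y)}$ in direction $e$. The atoms are the fibers of the Borel map sending $y$ to $t(y)$ and to the coordinate orthogonal to $e$ in the disc $\overline B_{t(y)}$. Let $E_r=\{x:\operatorname{dist}(x,\bigcup_t\partial B_t)>r\}$. If $x\in E_r$, then no point of $D_r(x)$ is separated from $x$ by a sphere, so $t$ is constant on $D_r(x)$ and $D_r(x)\subset\xi(x)$. Since $\mu(E_r)\to1$ as $r\to0$, $\xi$ is subordinate to $W^u$.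

For $A$ and Lebesgue measure, Fubini's theorem in each ball shows that $\mu^\xi_x$ is normalized length on $\xi(x)$.

The next lemma compares two subordinate partitions. We state it for every map whose unstable manifolds are immersed submanifolds, second countable in their own topology. Here they are lines; in general see Section 3.

**Lemma 1.1.** *Let $\xi,\xi'$ be subordinate to $W^u$ with respect to $\mu$, and $\zeta=\xi\vee\xi'$. For $\mu$-a.e. $x$: $\mu^\xi_x(\zeta(x))>0$, $\mu^\zeta_x$ is the normalized restriction of $\mu^\xi_x$ to $\zeta(x)$, and $\mu^\xi_x$ is carried by countably many atoms of $\zeta$. The same holds with $\xi'$ in place of $\xi$.*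

*Proof.* Let $X_0$ be a Borel set of full measure such that for $y\in X_0$ both $\xi(y)$ and $\xi'(y)$, hence also $\zeta(y)$, contain a neighborhood of $y$ in $W^u(y)$. For a.e. $x$ we have $\mu^\xi_x(X_0)=1$ and $\xi(x)\subset W^u(x)$. The $\zeta$-atoms of points of $X_0\cap\xi(x)$ have nonempty interior in $W^u(x)$, and distinct ones are disjoint. As $W^u(x)$ is second countable, there are only countably many, and they carry $\mu^\xi_x$. The union of those of zero mass is $\mu^\xi_x$-null, so $\mu^\xi_y(\zeta(y))>0$ for $\mu$-a.e. $y$. By transitivity, $\mu^\zeta_y$ is then the normalized restriction. The roles of $\xi$ and $\xi'$ are symmetric. $\square$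

### 1.3 Bounded density ratio forces bounded distortion

Say that an $f_g$-invariant probability $\mu$ has *bounded density ratio* if for some $a\ge1$ and some box partition $\xi$, for $\mu$-a.e. $x$, $\mu^\xi_x=\rho_x\,m$ on $\xi(x)$ with $\rho_x>0$ and $\rho_x(y)\le a\,\rho_x(y')$ for $y,y'\in\xi(x)$. For $A$, Lebesgue measure has $a=1$.

**Lemma 1.2.** *If $\mu$ has bounded density ratio $a$, then for all small $r>0$ and every $n\ge1$ there is $x$ with $|\ell_n(y)-\ell_n(y')|\le2\log a$ for all $y,y'\in D_r(x)$.*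

*Proof.* Write $f=f_g$. The partition $f^n\xi$ with atoms $f^n(\xi(f^{-n}x))$ is subordinate, and by invariance its conditional measures are $f^n_*\mu^\xi_{f^{-n}x}$. By the change of variables formula these have density $\rho_{f^{-n}x}(f^{-n}y)\,e^{-\ell_n(y)}$. By Lemma 1.1 applied to $\xi$ and $f^n\xi$, both conditional measures have the same normalized restriction to $\xi(x)\cap f^n\xi(f^{-n}x)$. So for a.e. $x$ there is $k>0$ with
$$\rho_x(y)=k\,\rho_{f^{-n}x}(f^{-n}y)\,e^{-\ell_n(y)}\qquad\text{for }m\text{-a.e. }y\in\xi(x)\cap f^n\xi(f^{-n}x).$$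
Let $r$ be so small that $\mu(E_r)>\frac12$. Then $\mu(E_r\cap f^nE_r)>0$, so we can pick $x$ in this set for which the identity and the two ratio bounds hold. We have $D_r(x)\subset\xi(x)$, and $f^{-n}D_r(x)\subset D_r(f^{-n}x)\subset\xi(f^{-n}x)$ because $f^{-1}$ contracts lines. Divide the identity at $y$ by the identity at $y'$: $e^{|\ell_n(y)-\ell_n(y')|}\le a^2$ for a.e. $y,y'\in D_r(x)$, hence for all, by continuity of $\ell_n$. $\square$

### 1.4 A fast wiggle destroys bounded distortion

**Lemma 1.3.** *For $r>0$, $L>0$ let $\mathcal G_{r,L}$ be the set of $g\in\mathcal G$ for which there is $n$ with $\max_{D_r(x)}\ell_n-\min_{D_r(x)}\ell_n>L$ for every $x\in\mathbb T^2$. Then $\mathcal G_{r,L}$ is open and dense in $\mathcal G$.*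

*Proof.* *Open.* For fixed $n$, $\ell_n(y)$ is jointly continuous in $(g,y)$ by (2). So the oscillation over $D_r(x)$ is continuous in $(g,x)$, and its minimum over the compact set of $x$ is continuous in $g$.

*Dense.* Let $g\in\mathcal G$. Choose, in this order: $\delta>0$ small with $\|g\|+2\delta<\kappa_0$; $n$ with $n\log(1+\frac25\delta e_1)>L$; $r'\in(0,r]$ with $|\partial_eg(z)-\partial_eg(z')|\le\frac12\delta e_1$ whenever $|z-z'|\le2r'$; and a large integer $Q$. Put
$$h_Q(z)=\frac{\delta}{2\pi Q}\sin(2\pi Qz_1),\qquad \partial_eh_Q(z)=\delta e_1\cos(2\pi Qz_1),\qquad\|h_Q\|\le2\delta .$$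
Work with $f=f_{g+h_Q}$, where $g+h_Q\in\mathcal G$. Fix $x$, let $y=x+se$, and let $u_k(s)=Q\cdot(z_k)_1$, lifted continuously to $\mathbb R$. By (1),
$$u_k'=Qe_1\lambda_A^{-1}\prod_{j<k}\lambda_A^{-1}\bigl(1+\partial_e(g+h_Q)(z_j)\bigr)>0,\qquad \frac{u_k'}{u_{k+1}'}=\frac{\lambda_A}{1+\partial_e(g+h_Q)(z_k)}\ge14 .$$
Since $u_n'\ge Qe_1\lambda_A^{-n}(\frac34)^{n-1}$, for $Q$ large (not depending on $x$) $u_n$ increases by at least $\frac43$ on $[-r',r']$. An interval of length at least $\frac43$ contains some $[p-\frac16,p+\frac16]$ with $p\in\mathbb Z$. So there is an interval $I_n\subset[-r',r']$ that $u_n$ maps onto such a set. On $I_n$ the function $u_{n-1}$ increases by at least $14\cdot\frac13>\frac43$; so there is $I_{n-1}\subset I_n$ that $u_{n-1}$ maps onto such a set, and so on down to $I_1$. Any $s^+\in I_1$ satisfies $\cos2\pi u_k(s^+)\ge\frac12$ for all $k=1,\dots,n$. Using $[p+\frac13,p+\frac23]$ instead, we find $s^-\in[-r',r']$ with $\cos2\pi u_k(s^-)\le-\frac12$ for all $k$.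

Let $y^\pm=x+s^\pm e$, with corresponding $z_k^\pm$. As $|z_k^+-z_k^-|\le2r'$,
$$\bigl(1+\partial_e(g+h_Q)(z_k^+)\bigr)-\bigl(1+\partial_e(g+h_Q)(z_k^-)\bigr)\ge\delta e_1-\tfrac12\delta e_1=\tfrac12\delta e_1 ,$$
and the second bracket is at most $\frac54$. So their quotient is at least $1+\frac25\delta e_1$, and (2) gives $\ell_n(y^-)-\ell_n(y^+)\ge n\log(1+\frac25\delta e_1)>L$. Since $\delta$ is arbitrarily small, $\mathcal G_{r,L}$ is dense. $\square$

**Proposition 1.4.** *For all $g$ in a residual subset of $\mathcal G$, $f_g$ has no invariant probability of bounded density ratio.*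

*Proof.* Take $g\in\bigcap_{j,L\ge1}\mathcal G_{1/j,L}$. A measure of bounded density ratio $a$ would, by Lemma 1.2 with $r=1/j$ small and an integer $L\ge2\log a$, give for every $n$ a disc $D_r(x)$ on which $\ell_n$ oscillates by at most $L$. This contradicts $g\in\mathcal G_{1/j,L}$. $\square$

## 2. Hyperbolic attractors, SRB measures, and what changes in general

Let $M$ be a compact smooth Riemannian manifold and $\mathrm{Diff}^1(M)$ the space of its $C^1$ diffeomorphisms with the $C^1$ topology.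

**Definition.** A compact $f$-invariant set $\Lambda$ is a (non-trivial, transitive) *hyperbolic attractor* if

- there is an open set $U$ with $f(\overline U)\subset U$ and $\Lambda=\bigcap_{n\ge0}f^n(U)$;
- there are a continuous $df$-invariant splitting $T_\Lambda M=E^s\oplus E^u$ with $\dim E^u\ge1$ and constants $C>0$, $0<\lambda<1$ with $\|df^n|_{E^s}\|\le C\lambda^n$ and $\|df^{-n}|_{E^u}\|\le C\lambda^n$ for $n\ge0$;
- $f|_\Lambda$ is transitive.

For example $\Lambda=M$ for a transitive Anosov diffeomorphism, such as each $f_g$ of Section 1.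

Fix $M$ and a nonempty open $U\subset M$. Let $\mathcal U=\mathcal U(M,U)$ be the set of $f\in\mathrm{Diff}^1(M)$ with $f(\overline U)\subset U$ for which $\Lambda_f:=\bigcap_{n\ge0}f^n(U)$ is a hyperbolic attractor. It is open in $\mathrm{Diff}^1(M)$; its elements are the *$C^1$ hyperbolic maps*. A property is *generic* if it holds on a residual subset of $\mathcal U$, that is, on a countable intersection of open dense subsets of $\mathcal U$.

**Definition.** An $f$-invariant Borel probability $\mu$ on $\Lambda_f$ is an *SRB measure* if for every measurable partition $\xi$ subordinate to $W^u$ the conditional measures $\mu^\xi_x$ are, for $\mu$-a.e. $x$, absolutely continuous with respect to the Riemannian volume of $W^u(x)$. It is *physical* if its basin $\{x\in M:\frac1n\sum_{k<n}\delta_{f^kx}\to\mu\}$ has positive Lebesgue measure. Being physical does not by itself imply being SRB in this sense.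

Three facts are known. (i) If $f\in\mathcal U$ is $C^{1+\alpha}$, then $f$ has a unique SRB measure on $\Lambda_f$, and it is physical. (ii) There are $C^1$ hyperbolic attractors with no SRB measure. (iii) For a generic $C^1$ hyperbolic attractor there is a unique equilibrium measure for $-\log|\det df|_{E^u}|$, and it is physical.

The question, taken from the PhD thesis at https://mathwin.org/wp-content/uploads/2024/05/PhD-thesis-Houssem-Boukhecham.pdf, is whether a generic $C^1$ hyperbolic map has an SRB measure. The answer is no, for every $M$ and $U$.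

**Theorem A.** *For all $M,U$ with $\mathcal U=\mathcal U(M,U)\ne\emptyset$ there is a residual set $\mathcal R\subset\mathcal U$ such that no $f\in\mathcal R$ has an SRB measure on $\Lambda_f$. Since $\mathcal U$ is a nonempty Baire space, the set of $f\in\mathcal U$ admitting an SRB measure contains no residual subset of $\mathcal U$ (such a subset would be disjoint from $\mathcal R$).*

**Theorem B.** *For $f\in\mathcal R$, every $f$-invariant probability $\mu$ on $\Lambda_f$ and every $\xi$ subordinate to $W^u$ with respect to $\mu$, the measure $\mu^\xi_x$ is singular with respect to the volume of $W^u(x)$ for $\mu$-a.e. $x$. In particular, by (iii), generically the unique equilibrium (physical) measure has singular unstable conditionals. The set of $f\in\mathcal U$ admitting an SRB measure is meager, but dense in $\mathcal U$.*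

Let us see where the proof of Proposition 1.4 stops working.

The density of an SRB measure is only a measurable function. Equation $\rho=k\,(\rho\circ f^{-n})\,e^{-\ell_n}$ still holds, but it bounds $\ell_n$ only on the part of the disc where $\rho$ and $\rho\circ f^{-n}$ are both moderate. Lemma 1.3 produces two points with very different $\ell_n$, with no control on the proportion of the disc that behaves like them, and these points may sit in the part we discard. So we must prove more: for every constant $c$, fewer than half of the points of each disc have $\ell_n$ within $L$ of $c$. This is a statement about the distribution of $\ell_n$ on the disc. It would follow if $\ell_n$ behaved there like a sum of at least $n$ independent nondegenerate random variables, since such sums do not concentrate.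

One wiggle of a single frequency does not give independence by equidistribution. For the linear map $A$ the phases $\phi_k=Q\,(A^{-k}y)_1$ satisfy $\phi_1-18\phi_2+\phi_3=0$ for all $y$, because $A^{-3}-18A^{-2}+A^{-1}=0$ by Cayley–Hamilton; so they never equidistribute on $\mathbb T^3$. We shall localize the wiggles in small balls that an orbit segment of length $n$ visits at most once, and give each ball its own frequency, each much larger than all the previous ones.

Finally, in general $E^u$ is only continuous, it changes with $f$, and the wiggles are not small in $C^1$ compared with $\delta$ as their frequency tends to infinity. We need to know that $E^u$ and the unstable discs nevertheless converge. The key is to wiggle along $E^u$.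

The plan is therefore: unstable discs and their limits (Section 3); anticoncentration of $\ell_n$ excludes SRB measures (Section 4); one wiggle (Section 5); many wiggles (Section 6); Baire category and Theorem B (Section 7). Section 8 proves the facts about unstable discs on which all this rests.

## 3. Unstable discs and their limits

### 3.1 Uniform local unstable discs

Embed $M\subset\mathbb R^q$ smoothly and use the induced metric; neither hyperbolicity nor the SRB property depends on the metric. $|\cdot|$ is the Euclidean norm, $P_V$ the orthogonal projection onto $V$, $P_z:=P_{T_zM}$. $\Phi$ is the smooth nearest-point retraction of a neighborhood of $M$ onto $M$, so $D\Phi(z)=P_z$ for $z\in M$. For a linear map $T$ from a $u$-dimensional subspace into $\mathbb R^q$, $|\det T|$ is its volume factor. $m$ is $u$-dimensional volume on unstable manifolds, $v_u$ the volume of the unit ball of $\mathbb R^u$, and $B(\cdot,\cdot)$, $\overline B(\cdot,\cdot)$ are balls of $\mathbb R^q$.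

**Proposition 3.1.** *Every $f_*\in\mathcal U$ has an open neighborhood $\mathcal N\subset\mathcal U$ on which $u=\dim E^u$ is constant, and there are constants $C_0\ge1$, $\lambda_0<1$, $\varepsilon_0,r_0>0$, $\sigma\le\frac1{10}$ with $(1+\sigma^2)^{u/2}\le2$ and $6C_0r_0\le\varepsilon_0$, such that for $f\in\mathcal N$, $x\in\Lambda_f$:*

- *(F1) $\|Df^{-k}|_{E^u_f}\|,\|Df^k|_{E^s_f}\|\le C_0\lambda_0^k$ for $k\ge0$, and the projections of the splitting $E^u_f\oplus E^s_f$ have norm at most $C_0$.*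
- *(F2) There is a $C^1$ map $\varphi_{f,x}:\{v\in E^u_f(x):|v|\le2r_0\}\to E^u_f(x)^\perp$ with $\varphi_{f,x}(0)=0$, $\|D\varphi_{f,x}\|\le\sigma$, whose graph $W_f(x)=\{x+v+\varphi_{f,x}(v)\}$ lies in $W^u(x)\cap\Lambda_f$, with $T_yW_f(x)=E^u_f(y)$ and $|f^{-k}y-f^{-k}y'|\le C_0\lambda_0^k|y-y'|$ for $y,y'\in W_f(x)$, $k\ge0$.*
- *(F3) If $y\in M$, $|y-x|\le2r_0$ and $|f^{-k}y-f^{-k}x|\le\varepsilon_0$ for all $k\ge0$, then $y\in W_f(x)$.*

The proof is in Section 8. Genericity is a local property (Section 7), so until Section 7 we work in **one fixed** $\mathcal N$ with these constants.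

*Global leaves.* By (F3), a point $y$ with $|f^{-k}y-f^{-k}x|\to0$ satisfies $f^{-k}y\in W_f(f^{-k}x)$ for large $k$; so $W^u(x)=\bigcup_kf^kW_f(f^{-k}x)$. Points of $W_f(z)$ are within $3r_0$ of $z$, so by (F2) $|f^{-i}y-f^{-i}z|\le3C_0r_0\lambda_0^i$, which is at most $\varepsilon_0$ for all $i$ and less than $r_0$ for $i\ge m_0$, say. By (F3), $f^{-m_0}W_f(z)$ lies in the interior of the disc $W_f(f^{-m_0}z)$. So $W^u(x)$ is an increasing union of $u$-dimensional $C^1$ discs, each in the interior of the next; it is an immersed manifold, second countable in its intrinsic topology, and Lemma 1.1 applies.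

*Small discs.* For $0<r\le r_0$ put $D_r(x)=D_r(x,f)=W_f(x)\cap\overline B(x,r)$. Then
$$\tfrac12v_ur^u\le m(D_r(x))\le2v_ur^u,\qquad m(D_r(x)\cap\overline B(p,t))\le2v_ut^u\quad(p\in\mathbb R^q,\ t>0). \tag{3}$$
Indeed $|\varphi_{f,x}(v)|\le\sigma|v|$, so $D_r(x)$ projects onto a set containing $\{|v|\le r(1+\sigma^2)^{-1/2}\}$, of volume at least $\frac12v_ur^u$, and projections do not increase volume. A subset of $\overline B(p,t)$ projects into a ball of radius $t$ of $E^u_f(x)$, and the graph has volume density at most $(1+\sigma^2)^{u/2}\le2$. Two more consequences: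
$$y\in D_r(x)\Rightarrow x\in D_r(y);\qquad f^{-n}D_r(x)\subset D_{C_0r}(f^{-n}x)\ \text{ if }C_0r\le r_0,\ n\ge0. \tag{4}$$
For the first, $|f^{-k}x-f^{-k}y|\le C_0r\le\varepsilon_0$ by (F2), and (F3) applies at $y$. For the second, $|f^{-n-k}y-f^{-n-k}x|\le C_0r\le\min(r_0,\varepsilon_0)$ for $y\in D_r(x)$, and (F3) applies at $f^{-n}x$.

Fix $j_1$ with $C_0/j_1\le r_0$.

### 3.2 A convergence weaker than $C^1$

If $f_l,f\in\mathcal N$, $f_l^{-1}\to f^{-1}$ uniformly, $y_l\in\Lambda_{f_l}$ and $y_l\to y$, then $f^{-k}y=\lim f_l^{-k}y_l\in\overline U$ for all $k\ge0$. As $f(\overline U)\subset U$,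
$$y\in\bigcap_kf^k(\overline U)=\Lambda_f. \tag{5}$$

**Definition.** Write $f_l\Rightarrow f$ if $f_l,f\in\mathcal N$, $f_l^{-1}\to f^{-1}$ uniformly, and $E^u_{f_l}(y_l)\to E^u_f(y)$ whenever $\Lambda_{f_l}\ni y_l\to y$.

**Example.** In Section 1 let $g=0$ and $f_Q=f_{h_Q}$ with $\delta$ small and fixed. Then $f_Q^{-1}=G_{h_Q}\circ A^{-1}\to A^{-1}$ uniformly and $E^u_{f_Q}=\mathbb Re=E^u_A$, so $f_Q\Rightarrow A$ (inside a neighborhood $\mathcal N$ of $A$ that contains the $f_Q$). But $f_Q\not\to A$ in $C^1$, since $\partial_eh_Q(0)=\delta e_1$ for every $Q$.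

The next lemma says that a perturbation of the derivative that does not tend to zero is harmless for $E^u$ if it pushes only in the direction of $E^u$.

**Lemma 3.2.** *Let $f_l,f\in\mathcal N$, $f_l^{-1}=G_l\circ f^{-1}$, $G_l\to\mathrm{id}$ uniformly, $\sup_l\|DG_l\|_\infty<\infty$. Suppose that whenever $z_l\to z\in\Lambda_f$, every limit point of $DG_l(z_l)$ has the form $I+b$ with $b(T_zM)\subset E^u_f(z)$. Then $f_l\Rightarrow f$. In particular, $f_l\to f$ in $C^1$ implies $f_l\Rightarrow f$.*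

*Proof.* Let $\Lambda_{f_l}\ni y_l\to y$ and $y_{-k}=f^{-k}y\in\Lambda_f$. The points $f^{-1}f_l^{-(k-1)}y_l$ tend to $y_{-k}$. Every subsequence has a further one along which, for all $k$, $E^u_{f_l}(f_l^{-k}y_l)\to V_k\subset T_{y_{-k}}M$ and $DG_l(f^{-1}f_l^{-(k-1)}y_l)\to A_k=I+b_k$ with $b_k(T_{y_{-k}}M)\subset E^u_f(y_{-k})$. We show $V_0=E^u_f(y)$.

Let $v\in V_0$, $v=\lim v_l$ with $v_l\in E^u_{f_l}(y_l)$. Since $Df_l^{-1}=DG_l\,Df^{-1}$,
$$Df_l^{-k}v_l\to v_k:=A_kDf^{-1}\cdots A_1Df^{-1}v,\qquad |v_k|\le C_0\lambda_0^k|v|,$$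
the bound by (F1) for $f_l$. The maps $Df^{-1}$ and $A_k$ preserve $E^u_f$, and $A_k$ is the identity modulo $E^u_f$. So by induction $v_k-Df^{-k}v\in E^u_f(y_{-k})$. Hence the $E^s_f$-component of $v_k$ is $Df^{-k}v^s$, where $v^s$ is that of $v$. By (F1) for $f$,
$$C_0^{-1}\lambda_0^{-k}|v^s|\le|Df^{-k}v^s|\le C_0|v_k|\le C_0^2\lambda_0^k|v|\qquad\text{for all }k,$$
so $v^s=0$. Thus $V_0\subset E^u_f(y)$, with equality since both have dimension $u$. If $f_l\to f$ in $C^1$, take $G_l=f_l^{-1}\circ f\to\mathrm{id}$ in $C^1$; the limit points are $I$. $\square$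

**Lemma 3.3.** *Let $f_l\Rightarrow f$, $\Lambda_{f_l}\ni x_l\to x$, and let $\iota_l:E^u_f(x)\to E^u_{f_l}(x_l)$ be linear isometries converging to the inclusion. On $\{|v|\le\frac32r_0\}$,*
$$y_l(v):=x_l+\iota_lv+\varphi_{f_l,x_l}(\iota_lv)\ \longrightarrow\ y(v):=x+v+\varphi_{f,x}(v)\quad\text{in }C^1 .$$
*In particular the volume densities $\kappa_l$ of $y_l$ converge uniformly to the density $\kappa$ of $y$. For $r\le r_0$, $\mathbf 1_{D_r(x_l,f_l)}(y_l(v))\to\mathbf 1_{D_r(x,f)}(y(v))$ whenever $|y(v)-x|\ne r$, which holds for a.e. $v$.*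

*Proof.* The $y_l$ are uniformly Lipschitz, so every subsequence has a further one with $y_l\to g$ uniformly, $g(v)=x+v+\varphi_\infty(v)$, $\varphi_\infty(v)\in E^u_f(x)^\perp$, $g(v)\in M$. By (F2) for $f_l$ and uniform convergence of $f_l^{-1}$,
$$|f^{-k}g(v)-f^{-k}x|=\lim|f_l^{-k}y_l(v)-f_l^{-k}x_l|\le C_0\cdot\tfrac32(1+\sigma)r_0\le3C_0r_0\le\varepsilon_0,$$
and $|g(v)-x|\le\frac32(1+\sigma)r_0\le2r_0$. By (F3) $g(v)\in W_f(x)$, and it lies over $v$; so $g=y$. The tangent planes $E^u_{f_l}(y_l(v))$ converge to $E^u_f(y(v))$ uniformly in $v$: otherwise some $v_l\to v$ would contradict $f_l\Rightarrow f$. These planes have slope at most $\sigma$ over $E^u_{f_l}(x_l)$, and $Dy_l(v)w$ is the vector of this plane projecting to $\iota_lw$. This gives $C^1$ convergence and convergence of the densities.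

Points of $D_r$, $r\le r_0$, have parameter $|v|\le r_0$, so $y_l(v)\in D_r(x_l,f_l)$ iff $|y_l(v)-x_l|\le r$; the statement on indicators follows. The set $\{|y(v)-x|=r\}$ is null because along rays $t\mapsto t^2|v|^2+|\varphi_{f,x}(tv)|^2$ has derivative at least $2t|v|^2(1-\sigma^2)>0$, so each ray meets the set at most once. $\square$

*Measurability.* Fix $f\in\mathcal N$ and let $m_x$ be $m$ restricted to $\{x+v+\varphi_{f,x}(v):|v|\le\frac32r_0\}$. Since $f\Rightarrow f$, Lemma 3.3 shows that $x\mapsto\int H\,dm_x$ is continuous on $\Lambda_f$ for continuous $H$. So $x\mapsto m_x$ is a Borel kernel, and $x\mapsto\int H(x,y)\,dm_x(y)$ is Borel for bounded Borel $H$. For instance $m(D_r(x)\cap B)=\int\mathbf 1_B(y)\mathbf 1_{\{|y-x|\le r\}}\,dm_x(y)$ is Borel in $x$ for $r\le r_0$.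

## 4. Anticoncentration of $\ell_n$ excludes SRB measures

### 4.1 The property $\mathcal P(j,L,n)$

For $f\in\mathcal N$, $y\in\Lambda_f$ put
$$\ell_n^f(y)=\log|\det Df^n|_{E^u_f(f^{-n}y)}|=-\sum_{k=1}^n\log|\det Df^{-1}|_{E^u_f(f^{-(k-1)}y)}| .$$

**Definition.** Let $j\ge j_1$, $r=1/j$, $L,n\ge1$. $f\in\mathcal N$ has property $\mathcal P(j,L,n)$ if for all $x\in\Lambda_f$ and $c\in\mathbb R$
$$m\{y\in D_r(x):|\ell^f_n(y)-c|\le L\}<\tfrac12m(D_r(x)).$$
Let $\mathcal O_{j,L,n}=\{f\in\mathcal N:\mathcal P(j,L,n)\}$ and $\mathcal O_{j,L}=\bigcup_n\mathcal O_{j,L,n}$.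

**Example.** For the linear map $A$, $\ell_n=n\log\lambda_A$ is constant, so $\mathcal P(j,L,n)$ fails for all $j,L,n$ (take $c=n\log\lambda_A$).

**Lemma 4.1.** *$\mathcal O_{j,L,n}$ is open.*

*Proof.* Let $f_l\to f$ in $C^1$ in $\mathcal N$, with $f_l$ violating $\mathcal P(j,L,n)$ at $x_l,c_l$. The $c_l$ are bounded since the $\ell_n^{f_l}$ are; pass to $x_l\to x\in\Lambda_f$ (by (5)) and $c_l\to c$. By Lemma 3.2 $f_l\Rightarrow f$, so $\ell_n^{f_l}(y_l)\to\ell_n^f(y)$ whenever $\Lambda_{f_l}\ni y_l\to y$. Hence $\limsup\mathbf 1_{\{|\ell_n^{f_l}(y_l)-c_l|\le L\}}\le\mathbf 1_{\{|\ell_n^f(y)-c|\le L\}}$. In the parametrization of Lemma 3.3 the reverse Fatou lemma gives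
$$m\{y\in D_r(x,f):|\ell_n^f-c|\le L\}\ge\limsup\tfrac12m(D_r(x_l,f_l))=\tfrac12m(D_r(x,f)).$$
So $f$ violates $\mathcal P(j,L,n)$: the complement is closed. $\square$

### 4.2 Box partitions in an attractor

Let $f\in\mathcal N$, $\Lambda=\Lambda_f$, $\mu$ an invariant probability on $\Lambda$. We copy the torus construction, with $W_f$ in place of chords. Take $r_2>0$ with $4C_0r_2\le\varepsilon_0$ and $2r_2\le r_0$. Cover $\Lambda$ by finitely many open balls $B_t=B(z_t,R_t)$, $z_t\in\Lambda$, $R_t\in(r_2/2,r_2)$, with $\mu(\partial B_t)=0$ (cover by balls of radius $r_2/2$, then enlarge the radii, avoiding countably many values).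

On the compact set $\Lambda\cap\overline B_t$ let $y\sim y'$ iff $|f^{-k}y-f^{-k}y'|\le2C_0r_2\lambda_0^k$ for all $k\ge0$. Then $y\sim y'$ iff $y'\in W_f(y)$: if $y'\in W_f(y)$, use (F2) and $|y-y'|\le2r_2$; if $y\sim y'$, the distances are at most $2C_0r_2\le\varepsilon_0$ and $|y-y'|\le2r_2\le2r_0$, so (F3) applies. This is an equivalence relation. Symmetry is clear; if $y\sim y'\sim y''$ then $|f^{-k}y-f^{-k}y''|\le4C_0r_2\le\varepsilon_0$ and $|y-y''|\le2r_2\le2r_0$, so $y''\in W_f(y)$, hence $y\sim y''$. The relation is closed, so the quotient is compact metrizable. Put $t(y)=\min\{t:y\in\overline B_t\}$ and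
$$\xi(y)=\{y'\in\Lambda:t(y')=t(y),\ y'\sim y\text{ in }\overline B_{t(y)}\}=\{y'\in W_f(y):t(y')=t(y)\}.$$
This is a measurable partition, called a *box partition* for $\mu$. If $y\notin\bigcup_t\partial B_t$, then $t(\cdot)$ is constant near $y$, so $\xi(y)$ contains a neighborhood of $y$ in $W^u(y)$. Thus $\xi$ is subordinate to $W^u$. With $E_r=\{x\in\Lambda:\operatorname{dist}(x,\bigcup_t\partial B_t)>C_0r\}$ and $C_0r\le r_0$,
$$x\in E_r\ \Rightarrow\ D_{C_0r}(x)\subset\xi(x),\qquad\mu(E_r)\to1\ \ (r\to0). \tag{6}$$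
Indeed for $y\in D_{C_0r}(x)$ the segment $[x,y]$ in $\mathbb R^q$ meets no sphere $\partial B_t$, so $t(y)=t(x)$.

We take the Borel kernel $x\mapsto\mu^\xi_x$ constant on atoms. Atoms have diameter at most $2r_2\le r_0$, so
$$m(\xi(x)\cap\overline B(x,\varepsilon))=\int\mathbf 1_{\{t(y)=t(x),\ |y-x|\le\min(\varepsilon,2r_2)\}}\,dm_x(y).$$
(On the right, points with $t(y)=t(x)$ lie in $W_f(x)$, hence in $\xi(x)$.) So this is Borel in $x$, and so is $\mu^\xi_x(\overline B(x,\varepsilon))$.

### 4.3 From measurable densities to a concentrated $\ell_n$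

**Proposition 4.2.** *If $f\in\bigcap_{j\ge j_1,L\ge1}\mathcal O_{j,L}$, there is no invariant probability $\mu$ on $\Lambda_f$ with $\mu^\xi_x\ll m$ a.e. for a box partition $\xi$. In particular $f$ has no SRB measure.*

*Proof.* Suppose $\mu$ and $\xi$ are such.

**Step 1 (the density identity).** This step is as in Lemma 1.2, with a measurable density. Let $\rho(y)=\lim\mu^\xi_y(\overline B(y,\varepsilon))/m(\xi(y)\cap\overline B(y,\varepsilon))$ as $\mathbb Q\ni\varepsilon\to0$ if the limit exists and is finite, and $\rho(y)=0$ otherwise. $\rho$ is Borel. By differentiation of Radon measures on $\mathbb R^q$, applied to $\mu_x^\xi$ and $m|_{\xi(x)}$, $d\mu_x^\xi=\rho\,dm$ on $\xi(x)$ for a.e. $x$. So $0<\rho<\infty$ $\mu$-a.e. For $n\ge1$ the partition $f^n\xi$ is subordinate, with conditional measures $f^n_*\mu^\xi_{f^{-n}x}$ of density $\rho(f^{-n}y)e^{-\ell_n(y)}$. By Lemma 1.1, for $\mu$-a.e. $x$ there is $k>0$ with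
$$\rho(y)=k\,\rho(f^{-n}y)\,e^{-\ell_n(y)}\qquad\text{for }m\text{-a.e. }y\in\xi(x)\cap f^n\xi(f^{-n}x). \tag{7}$$

**Step 2 (constants that do not depend on $n$).** We fix a scale at which $\rho$ is moderate on most of most discs. Let $A_a=\{1/a\le\rho\le a\}$ and fix $a>1$ with $\mu(A_a)>\frac9{10}$. For $x$ off the spheres $\partial B_t$, $D_r(x)=\xi(x)\cap\overline B(x,r)$ for small $r$. So by the density theorem for $m|_{\xi(x)}$ in $\mathbb R^q$ and $\mu^\xi_x\ll m$, $m(D_r(x)\setminus A_a)/m(D_r(x))\to0$ for $\mu$-a.e. $x\in A_a$. As $\mu(E_r)\to1$, we can fix $r=1/j$, $j\ge j_1$, with $\mu(E_r)>\frac9{10}$ and $\mu(A')>\frac8{10}$, where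
$$A'=\{x\in A_a\cap E_r:m(D_r(x)\setminus A_a)\le\tfrac14m(D_r(x))\}.$$
Fix $b>1$ with $16a^2(1-\mu(A_b))<\frac1{10}$ and an integer $L\ge\max(1,\log a+\log b)$.

**Step 3 (most points of the disc return to moderate density).** Let $n$ be arbitrary. We also need $f^nA_b$ to fill most of $D_r(x)$. The density theorem cannot give this, because $r$ is fixed and $f^nA_b$ varies with $n$. A Fubini count does. Let $B=A_a\setminus f^nA_b$, so $\mu(B)\le1-\mu(A_b)$, and
$$T=\{x\in A':m(D_r(x)\cap B)>\tfrac14m(D_r(x))\}.$$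
In an atom $\xi(x_0)$ put $T_0=T\cap\xi(x_0)$. For $x\in T_0$, $D_r(x)\subset\xi(x_0)$ by (6). As $y\in D_r(x)$ implies $x\in D_r(y)$, (3) and Fubini give
$$\tfrac18v_ur^u\,m(T_0)\le\int_{T_0}m(D_r(x)\cap B)\,dm(x)\le\int_{B\cap\xi(x_0)}m(D_r(y))\,dm(y)\le2v_ur^u\,m(B\cap\xi(x_0)).$$
Since $T_0,B\subset A_a$, for a.e. $x_0$
$$\mu_{x_0}^\xi(T_0)\le a\,m(T_0)\le16a\,m(B\cap\xi(x_0))\le16a^2\mu^\xi_{x_0}(B).$$
Integrating, $\mu(T)\le16a^2\mu(B)<\frac1{10}$.

**Step 4 (contradiction).** The set $(A'\cap f^nE_r)\setminus T$ has measure greater than $\frac8{10}+\frac9{10}-1-\frac1{10}>0$; pick $x$ in it for which (7) holds. Then $D_r(x)\subset\xi(x)$, and $f^{-n}D_r(x)\subset D_{C_0r}(f^{-n}x)\subset\xi(f^{-n}x)$ by (4) and (6), as $f^{-n}x\in E_r$. By (7), $|\ell_n(y)-\log k|\le\log a+\log b\le L$ for $m$-a.e. $y\in D_r(x)\cap A_a\cap f^nA_b$. This set has measure at least $(1-\frac14-\frac14)m(D_r(x))$, since $x\in A'\setminus T$. So $\mathcal P(j,L,n)$ fails. Here $j,L$ were fixed before $n$, so it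 fails for every $n$, and $f\notin\mathcal O_{j,L}$. Contradiction. Every invariant probability has a box partition, so there is no SRB measure. $\square$

## 5. One fast wiggle along $E^u$

It remains to show that $\mathcal O_{j,L}$ is dense. First the simplest case, by hand.

**Example.** In Section 1 take $g=0$ and $f=f_{h_Q}$. Then (2) gives $\ell_1(x+se)=\log\lambda_A-\log(1+\delta e_1\cos2\pi u(s))$ with $u(s)=Q(A^{-1}x)_1+Qe_1\lambda_A^{-1}s$. The phase is affine in $s$ with slope tending to infinity, so for continuous $\Psi$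
$$\int_{D_r(x)}\Psi(\ell_1)\,dm\to2r\int_0^1\Psi\bigl(\log\lambda_A-\log(1+\delta e_1\cos2\pi\vartheta)\bigr)\,d\vartheta\qquad(Q\to\infty).$$
So a fast wiggle adds a random variable to $\ell_1$. It is bounded by $2\delta$, so one visit never gives $\mathcal P(j,L,1)$ for $L\ge2\delta$; we shall need many.

### 5.1 The perturbation $G_l$

Let $w(t)=\frac1{2\pi}\sin2\pi t$, $0<\delta\le\frac14$, $f\in\mathcal N$, $\omega\in\mathbb R^q$ a unit vector, and $\beta:\mathbb R^q\to[0,1]$ smooth with compact support. Put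
$$e(z)=P_{E^u_f(z)}\omega,\qquad q_f(z)=|P_{E_f^u(z)}\omega|^2=\langle\omega,e(z)\rangle\in[0,1]\qquad(z\in\Lambda_f).$$

**Step 1 (definition).** We want to push by a fast wiggle in the direction $e(z)$. This field is only continuous, so we smooth it first and choose the frequency afterwards. Extend $e$ continuously to $\hat e:\mathbb R^q\to\{|\cdot|\le1\}$, and let $e_l$ be smooth mollifications, $|e_l|\le1$, $e_l\to\hat e$ uniformly on compact sets. Choose $\tau_l\to0$ with $\tau_l(1+\|De_l\|_\infty)\to0$ (norm over a neighborhood of $M$), and set, for $z\in M$ and large $l$,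
$$G_l(z)=\Phi\bigl(z+\delta\tau_l\,\beta(z)\,w(\langle\omega,z\rangle/\tau_l)\,e_l(z)\bigr),\qquad f_l=f\circ G_l^{-1},\quad f_l^{-1}=G_l\circ f^{-1}.$$
Then $G_l=\mathrm{id}$ off $\operatorname{supp}\beta$ and $G_l\to\mathrm{id}$ uniformly.

**Step 2 (derivative).** We need its size and its direction. Terms in which the derivative falls on $\beta$ or $e_l$ carry a factor $\tau_l$ and tend to $0$; $D\Phi$ at the displaced point is $P_z+o(1)$, and $P_zv=v$. So, uniformly in $z\in M$ and $v\in T_zM$ with $|v|\le1$,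
$$DG_l(z)v=v+\delta\beta(z)\cos\bigl(2\pi\langle\omega,z\rangle/\tau_l\bigr)\langle\omega,v\rangle\,P_ze_l(z)+o(1). \tag{8}$$
In particular $|DG_l(z)v-v|\le2\delta|v|\le\frac12|v|$ for $l$ large.

**Step 3 ($G_l$ is a diffeomorphism for $l$ large).** By Step 2 it is a local diffeomorphism. For injectivity, let $d$ be the geodesic distance and $\epsilon_1>0$ such that $|z-z'|\ge\frac9{10}d(z,z')$ when $d(z,z')\le\epsilon_1$. If $0<d(z,z')\le\epsilon_1$, integrate $DG_l-I$ along a minimal geodesic: $|G_lz-G_lz'|\ge|z-z'|-\frac12d(z,z')>0$. If $d(z,z')\ge\epsilon_1$ or $z,z'$ lie in different components, then $|z-z'|$ is bounded below and $G_l\to\mathrm{id}$ uniformly. So $G_l$ is injective for $l$ large. It maps each component of $M$ into itself with open and compact image, hence onto.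

**Step 4 ($f_l\Rightarrow f$).** This is why we wiggle along $E^u$. If $z_l\to z\in\Lambda_f$, then $P_{z_l}e_l(z_l)\to e(z)\in E^u_f(z)$, so by (8) the limit points of $DG_l(z_l)$ are $I+b$ with $b(T_zM)\subset\mathbb Re(z)\subset E^u_f(z)$. By Lemma 3.2,
$$f_l\in\mathcal N\ \text{for all large }l\quad\Longrightarrow\quad f_l\Rightarrow f. \tag{9}$$

### 5.2 The averaging lemma

**Lemma 5.1.** *Assume $f_l\in\mathcal N$ for large $l$. Let $n\ge1$ and $\chi:M\to[0,1]$ be continuous such that for every $y\in\Lambda_f\cap\operatorname{supp}\chi$ at most one of $f^{-1}y,\dots,f^{-n}y$ lies in $\operatorname{supp}\beta$. Let $\Psi_l:\Lambda_{f_l}\times\mathbb R\to\mathbb R$ be continuous and uniformly bounded, $\Psi:\Lambda_f\times\mathbb R\to\mathbb R$ continuous, all vanishing for $y\notin\operatorname{supp}\chi$, with $\Psi_l(y_l,t_l)\to\Psi(y,t)$ whenever $\Lambda_{f_l}\ni y_l\to y$, $t_l\to t$. If $\Lambda_{f_l}\ni x_l\to x$ and $r\le r_0$, then*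
$$\int_{D_r(x_l,f_l)}\Psi_l(y,\ell_n^{f_l}(y))\,dm\ \longrightarrow\ \int_{D_r(x,f)}\int_0^1\Psi\bigl(y,\ell_n^f(y)-a(y,\vartheta)\bigr)\,d\vartheta\,dm(y),$$
$$a(y,\vartheta)=\sum_{k=1}^n\log\bigl(1+\delta\,\beta(f^{-k}y)\,q_f(f^{-k}y)\cos2\pi\vartheta\bigr).$$

*Proof.* **Step 1 (formula for $\ell_n^{f_l}$).** We isolate the oscillating part. Let $\Lambda_{f_l}\ni y_l\to y$ and $z_k^l=f^{-1}(f_l^{-(k-1)}y_l)\to f^{-k}y$. As $Df_l^{-1}=DG_l\,Df^{-1}$,
$$\ell_n^{f_l}(y_l)=-\sum_{k=1}^n\Bigl[\log|\det Df^{-1}|_{E^u_{f_l}(f_l^{-(k-1)}y_l)}|+\log|\det DG_l(z_k^l)|_{E_k'}|\Bigr],$$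
with $E_k'=Df^{-1}E^u_{f_l}(f_l^{-(k-1)}y_l)\to E^u_f(f^{-k}y)$ by (9). The first terms converge to the corresponding terms for $f$. By (8), $DG_l(z_k^l)|_{E_k'}$ is $o(1)$-close to the map $v\mapsto v+c\langle\omega,v\rangle e$ of $E^u_f(f^{-k}y)$ into itself, where $e=e(f^{-k}y)$ and $c=\delta\beta(z_k^l)\cos(2\pi\langle\omega,z_k^l\rangle/\tau_l)$. Its determinant is $1+c\langle\omega,e\rangle=1+c\,q_f(f^{-k}y)$. Hence
$$\ell_n^{f_l}(y_l)=\ell_n^f(y)-\sum_{k=1}^n\log\Bigl(1+\delta\beta(f^{-k}y)\,q_f(f^{-k}y)\cos\bigl(2\pi\langle\omega,z_k^l\rangle/\tau_l\bigr)\Bigr)+o(1). \tag{10}$$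

**Step 2 (parametrization and splitting of the domain).** We reduce to an integral over $v$ and separate the points that feel the wiggle. With $y_l,y,\kappa_l,\kappa$ from Lemma 3.3 put
$$Z_l(v)=\mathbf 1_{D_r(x_l,f_l)}(y_l(v))\,\Psi_l\bigl(y_l(v),\ell_n^{f_l}(y_l(v))\bigr)\kappa_l(v),$$
$$\bar Z(v)=\mathbf 1_{D_r(x,f)}(y(v))\int_0^1\Psi\bigl(y(v),\ell_n^f(y(v))-a(y(v),\vartheta)\bigr)\,d\vartheta\;\kappa(v).$$
They are uniformly bounded, and we need $\int Z_l\to\int\bar Z$ over $\{|v|\le\frac32r_0\}$. Let $V$ be the set of $v$ with $|y(v)-x|<r$ for which there is $k\in\{1,\dots,n\}$ with $(\beta q_f)(f^{-k}y(v))>0$ and $f^{-j}y(v)\notin\operatorname{supp}\beta$ for all $j\ne k$, $1\le j\le n$. $V$ is open, and $k=k(v)$ is unique and locally constant on $V$.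

**Step 3 (outside $V$).** Here nothing oscillates. Ignore the null set $|y(v)-x|=r$. For $v\notin V$, either $|y(v)-x|>r$; or $y(v)\notin\operatorname{supp}\chi$, and then $y_l(v)\notin\operatorname{supp}\chi$ for $l$ large; or, by the hypothesis on $\chi$, $(\beta q_f)(f^{-k}y(v))=0$ for all $k$, since a $k$ with a positive value would be the only visit to $\operatorname{supp}\beta$ and put $v$ in $V$. In the first two cases $Z_l(v)=0$ for large $l$ and $\bar Z(v)=0$. In the third, $\ell_n^{f_l}(y_l(v))\to\ell_n^f(y(v))$ by (10) and $a=0$. So $Z_l\to\bar Z$ a.e. on $V^c$, and $\int_{V^c}Z_l\to\int_{V^c}\bar Z$ by dominated convergence.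

**Step 4 (on $V$: an exact phase).** We show $\int Z_l\eta\to\int\bar Z\eta$ for $\eta\in C_c(V)$. This suffices, since $Z_l,\bar Z$ are uniformly bounded and $\mathbf 1_V$ is an $L^1$-limit of such $\eta$ with $0\le\eta\le1$. By a partition of unity assume $\operatorname{supp}\eta$ lies in a small neighborhood of some $v_0\in V$, on which $k$ is constant. For $v\in\operatorname{supp}\eta$ and $l$ large (uniformly), $y_l(v)\in D_r(x_l,f_l)$, and $z_j^l\notin\operatorname{supp}\beta$ for $j<k$; so inductively $G_l(z_j^l)=z_j^l$, and $z_k^l=f^{-k}(y_l(v))$ exactly. Exactness matters because the phase is divided by $\tau_l$. Put $g_l(v)=\langle\omega,f^{-k}(y_l(v))\rangle$. Then, uniformly on $\operatorname{supp}\eta$,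
$$Z_l(v)\eta(v)=\Theta(v,g_l(v)/\tau_l)+o(1),$$
$$\Theta(v,\vartheta)=\eta(v)\kappa(v)\,\Psi\bigl(y(v),\ell_n^f(y(v))-\log(1+\delta(\beta q_f)(f^{-k}y(v))\cos2\pi\vartheta)\bigr).$$
Indeed, if this failed along some $v_l$, pass to a subsequence with $v_l\to v$ and $g_l(v_l)/\tau_l$ convergent modulo $1$; by (10) and the convergence of $\Psi_l$, both sides have the same limit. $\Theta$ is continuous, $1$-periodic in $\vartheta$, and $\int_0^1\Theta(v,\vartheta)\,d\vartheta=\eta(v)\bar Z(v)$.

**Step 5 (the phase runs fast).** By Lemma 3.3, $g_l\to g$ in $C^1$, where $g(v)=\langle\omega,f^{-k}(y(v))\rangle$. The map $D(f^{-k}\circ y)(v_0)$ sends $E^u_f(x)$ onto $E^u_f(f^{-k}y(v_0))$, on which $\omega$ has nonzero projection because $q_f(f^{-k}y(v_0))>0$. So $Dg(v_0)\ne0$. In suitable orthonormal coordinates $v=(v_1,v')$, $|\partial_1g_l|\ge c_0>0$ on a box $K$ around $v_0$ for $l$ large; take $\operatorname{supp}\eta\subset\operatorname{int}K$. Substituting $t=g_l(v_1,v')$,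
$$\int\Theta(v,g_l(v)/\tau_l)\,dv=\iint F_l(t,v',t/\tau_l)\,dt\,dv',\qquad F_l(t,v',\vartheta)=\frac{\Theta(v,\vartheta)}{|\partial_1g_l(v)|}\Big|_{(g_l(v),v')=(t,v')},$$
extended by $0$. The $F_l$ are equicontinuous in $t$, uniformly in $v',\vartheta,l$: the inverse $t\mapsto v_1$ is $1/c_0$-Lipschitz, $\Theta$ is uniformly continuous and vanishes near $\partial K$, and the $\partial_1g_l$ converge uniformly. Supports and values are uniformly bounded. Cut the $t$-axis into intervals of length $\tau_l$. On each, replace $t$ in the first slot by the left endpoint; the integral of $F_l(t_*,v',t/\tau_l)$ over the interval is exactly $\tau_l\int_0^1F_l(t_*,v',\vartheta)\,d\vartheta$. The total error is $o(1)$ by equicontinuity, so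
$$\iint F_l(t,v',t/\tau_l)\,dt\,dv'=\iint\!\!\int_0^1F_l(t,v',\vartheta)\,d\vartheta\,dt\,dv'+o(1)=\int\!\!\int_0^1\Theta\,d\vartheta\,dv+o(1)=\int\bar Z\eta+o(1).\qquad\square$$

## 6. Many independent wiggles: density of $\mathcal O_{j,L}$

We use the Berry–Esseen theorem for independent, not necessarily identically distributed summands (Feller II, XVI.5): if $X_i$ are independent, $S=\sum X_i$, $\sigma_S^2=\operatorname{Var}S>0$, then
$$\sup_t\bigl|\mathbb P(S-\mathbb ES\le t\sigma_S)-\mathrm N(t)\bigr|\le C_{BE}\,\sigma_S^{-3}\sum_i\mathbb E|X_i-\mathbb EX_i|^3,$$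
with $\mathrm N$ the standard normal distribution function and $C_{BE}$ absolute.

**Proposition 6.1.** *For $j\ge j_1$, $L\ge1$, $\mathcal O_{j,L}$ is dense in $\mathcal N$.*

*Proof.* Let $f_0\in\mathcal N$, let $\mathcal N'\subset\mathcal N$ be an arbitrarily small neighborhood of $f_0$ on which $\|Df\|,\|Df^{-1}\|$ are bounded, and $r=1/j$, $\Lambda_0=\Lambda_{f_0}$, $E^u_0=E^u_{f_0}$. We find $n$ and $f\in\mathcal O_{j,L,n}\cap\mathcal N'$.

**Step 1 (choices).** The order matters: each constant depends only on the earlier ones. In words: fix the size $\delta$ of a wiggle, then the number $n$ of visits needed, then balls so small that an orbit segment of length $n$ visits each at most once.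

1. $N_q=7^q$, and $\delta\in(0,\frac14]$ such that $f_0\circ H^{-1}\in\mathcal N'$ for every $C^1$ diffeomorphism $H$ of $M$ with $|H(z)-z|\le\delta$ and $|DH(z)v-v|\le((1+2\delta)^{N_q}-1)|v|$.
2. $n$ so large that, with $\sigma_n=\delta\sqrt{n/18}$, $\ \dfrac{2(L+1)}{\sqrt{2\pi}\,\sigma_n}+\dfrac{8C_{BE}\,\delta}{\sigma_n}\le\dfrac1{20}$.
3. $F=\{p\in\Lambda_0:f_0^kp=p\text{ for some }1\le k<n\}$. At $p\in\Lambda_0$ with $f_0^kp=p$ hyperbolicity makes $Df_0^k-I$ invertible, so these points are isolated fixed points of $f_0^k$, and $F$ is finite. Take $\gamma>0$ with $|F|\cdot2v_u(2\gamma)^u\le\frac1{20}v_ur^u$, and $\chi:M\to[0,1]$ continuous with $\chi=1$ where $\operatorname{dist}(\cdot,F)\ge2\gamma$ and $\operatorname{supp}\chi\subset\{\operatorname{dist}(\cdot,F)\ge\gamma\}$ (if $F=\emptyset$, $\chi\equiv1$).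
4. $s>0$ with $4s<|f_0^{-k}y-f_0^{-k'}y|$ for all $y\in\Lambda_0$ with $\operatorname{dist}(y,F)\ge\gamma$ and $1\le k<k'\le n$. This is possible by compactness, since $f_0^{-k}y=f_0^{-k'}y$ makes $y$ fixed by $f_0^{k'-k}$, so $y\in F$. Also $|P_{E_0^u(z)}\omega|^2\ge\frac12$ whenever $x,z\in\Lambda_0$, $|x-z|\le2s$, $\omega\in E^u_0(x)$, $|\omega|=1$.
5. A maximal $s$-separated set $x_1,\dots,x_I$ in $\Lambda_0$; smooth $\beta_i:\mathbb R^q\to[0,1]$ with $\beta_i=1$ on $\overline B(x_i,s)$ and $\operatorname{supp}\beta_i\subset\overline B(x_i,2s)$; unit vectors $\omega_i\in E^u_0(x_i)$.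
6. $\epsilon_2>0$ such that every $f\in\mathcal N$ with $\sup|f^{-1}-f_0^{-1}|\le\epsilon_2$ satisfies the condition (good): *for $y\in\Lambda_f\cap\operatorname{supp}\chi$ and each $i$, at most one of $f^{-1}y,\dots,f^{-n}y$ lies in $\overline B(x_i,2s)$.*

Such $\epsilon_2$ exists. Otherwise there are $f_l\in\mathcal N$ with $f_l^{-1}\to f_0^{-1}$ uniformly, fixed $i$ and $k<k'$, and $y_l\in\Lambda_{f_l}\cap\operatorname{supp}\chi$, $y_l\to y$, violating it. Then $y\in\Lambda_0$ by (5), $\operatorname{dist}(y,F)\ge\gamma$, and $|f_0^{-k}y-f_0^{-k'}y|\le4s$, contradicting choice 4.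

**Step 2 (interpolating functionals).** To pass from $n$ random variables to a deterministic map, we replace random phases by actual wiggles one at a time. Let $h:\mathbb R\to[0,1]$ be continuous, $h=1$ on $[-L,L]$, $h=0$ off $[-L-1,L+1]$. Let $\vartheta_1,\dots,\vartheta_I$ be independent and uniform on $[0,1]$. For $f\in\mathcal N$, $y\in\Lambda_f$ put
$$a_i^f(y,\vartheta)=\sum_{k=1}^n\log\bigl(1+\delta\beta_i(f^{-k}y)\,|P_{E^u_f(f^{-k}y)}\omega_i|^2\cos2\pi\vartheta\bigr),$$
$$J_i^f(x,c)=\int_{D_r(x,f)}\chi(y)\;\mathbb E\,h\Bigl(\ell_n^f(y)-c-\sum_{i<i'\le I}a_{i'}^f(y,\vartheta_{i'})\Bigr)\,dm(y),\qquad0\le i\le I.$$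
$J_0^{f}$ contains all random terms and $J_I^f$ none.

**Step 3 (construction).** Put $f^{(0)}=f_0$ and $f^{(i)}=f^{(i-1)}\circ G_i^{-1}$, $i=1,\dots,I$, where $G_i$ is one of the maps $G_l$ of Section 5 for $(f^{(i-1)},\omega_i,\beta_i)$, with $l$ so large that

- (a$_i$) $|G_i(z)-z|\le\frac1I\min(s,\delta,\epsilon_2)$ and $|DG_iv-v|\le2\delta|v|$;
- (b$_i$) $\displaystyle\sup_{x,c}J_i^{f^{(i)}}\le\sup_{x,c}J_{i-1}^{f^{(i-1)}}+\frac{v_ur^u}{20I}$ (suprema over $x$ in the respective attractor and $c\in\mathbb R$).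

Condition (a$_i$) holds for large $l$ by Section 5. Steps 4 and 5 show that the construction stays in $\mathcal N'$ and that (b$_i$) can be met.

**Step 4 (the number of wiggles does not accumulate).** $I$ depends on $\delta$ and $n$ and may be huge, but only boundedly many wiggles act near a point. We have $(f^{(i)})^{-1}=H_i\circ f_0^{-1}$ with $H_i=G_i\circ\cdots\circ G_1$, and $|H_{i'}(z)-z|\le\min(s,\delta,\epsilon_2)$ for $i'\le i$. The factor $DG_{i'}$ at $H_{i'-1}(z)$ differs from $I$ only if $|H_{i'-1}(z)-x_{i'}|\le2s$, hence only if $|z-x_{i'}|\le3s$. The balls $B(x_{i'},s/2)$ are disjoint, and for such $i'$ contained in $B(z,\frac72s)$; so at most $7^q=N_q$ indices qualify. Hence $|DH_iv-v|\le((1+2\delta)^{N_q}-1)|v|$, and $f^{(i)}=f_0\circ H_i^{-1}\in\mathcal N'$ by choice 1. The same computation shows, at stage $i$, that $f_l=f^{(i-1)}\circ G_l^{-1}\in\mathcal N'$ for all large $l$, so Section 5 applies. Moreover $\sup|(f^{(i)})^{-1}-f_0^{-1}|\le\epsilon_2$, so all $f^{(i)}$ satisfy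 (good).

**Step 5 (achieving (b$_i$)).** This is where the averaging lemma enters. Put $f=f^{(i-1)}$ and $f_l=f\circ G_l^{-1}$; $f_l\Rightarrow f$ by (9). Suppose that for infinitely many $l$ there are $x_l\in\Lambda_{f_l}$ and $c_l$ with $J_i^{f_l}(x_l,c_l)>\sup J_{i-1}^f+\frac{v_ur^u}{20I}$. Then $J_i^{f_l}(x_l,c_l)>0$; since $h$ has compact support and the $\ell_n^{f_l}$ and $a^{f_l}_{i'}$ are uniformly bounded, $(c_l)$ is bounded. Pass to $x_l\to x\in\Lambda_f$, $c_l\to c$. Apply Lemma 5.1 with
$$\Psi_l(y,t)=\chi(y)\,\mathbb E\,h\Bigl(t-c_l-\sum_{i'>i}a_{i'}^{f_l}(y,\vartheta_{i'})\Bigr)$$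
and $\Psi$ the same with $f,c$. The convergence $\Psi_l\to\Psi$ holds since $f_l\Rightarrow f$ (and by bounded convergence in $\mathbb E$), and the hypothesis on $\chi$ is (good) for $f$. The lemma gives
$$J_i^{f_l}(x_l,c_l)\to\int_{D_r(x,f)}\chi\;\mathbb E\,h\Bigl(\ell_n^f-c-a_i^f(y,\vartheta_i)-\sum_{i'>i}a^f_{i'}(y,\vartheta_{i'})\Bigr)\,dm=J_{i-1}^f(x,c),$$
a contradiction. So (b$_i$) holds for all large $l$.

**Step 6 (bound for $J_0^{f_0}$).** Now the probability. Let $y\in\Lambda_0\cap\operatorname{supp}\chi$, $X_i=a_i^{f_0}(y,\vartheta_i)$ and $S=\sum_{i=1}^IX_i$; the $X_i$ are independent. By (good) at most one term of each $a_i^{f_0}$ is nonzero; as $|\log(1+t)|\le2|t|$ for $|t|\le\frac12$, $|X_i|\le2\delta$ and $|X_i-\mathbb EX_i|\le4\delta$. For each $k\in\{1,\dots,n\}$ maximality gives $i_k$ with $f_0^{-k}y\in\overline B(x_{i_k},s)$, so $\beta_{i_k}(f_0^{-k}y)=1$. The $i_k$ are distinct by (good), and $X_{i_k}=\log(1+\theta\cos2\pi\vartheta_{i_k})$ with $\theta\in[\frac\delta2,\delta]$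 by choice 4. The derivative of $\log$ is at least $\frac23$ on $(0,\frac32]$. Writing $\operatorname{Var}X=\frac12\mathbb E(X-X')^2$ with an independent copy $X'$,
$$\operatorname{Var}X_{i_k}\ge\tfrac49\theta^2\operatorname{Var}(\cos2\pi\vartheta)=\tfrac29\theta^2\ge\tfrac{\delta^2}{18}.$$
So $\sigma_S^2=\operatorname{Var}S\ge n\delta^2/18=\sigma_n^2$, and $\sum_i\mathbb E|X_i-\mathbb EX_i|^3\le4\delta\sigma_S^2$. The normal law gives an interval of length $2(L+1)/\sigma_S$ mass at most $2(L+1)/(\sqrt{2\pi}\sigma_S)$, so by Berry–Esseen and choice 2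
$$\sup_{c'}\mathbb P(|S-c'|\le L+1)\le\frac{2(L+1)}{\sqrt{2\pi}\,\sigma_S}+2C_{BE}\frac{4\delta}{\sigma_S}\le\frac1{20}.$$
Hence $J_0^{f_0}(x,c)\le\frac1{20}m(D_r(x,f_0))\le\frac1{10}v_ur^u$ for all $x\in\Lambda_0$, $c\in\mathbb R$, by (3).

**Step 7 (end).** We collect the bounds for $f=f^{(I)}\in\mathcal N'$. Summing (b$_i$), $\sup J_I^f\le\frac1{10}v_ur^u+\frac1{20}v_ur^u$. By (3) and choice 3, $m(D_r(x,f)\cap\{\chi<1\})\le\frac1{20}v_ur^u$. So for all $x\in\Lambda_f$, $c\in\mathbb R$,
$$m\{y\in D_r(x,f):|\ell_n^f(y)-c|\le L\}\le J_I^f(x,c)+m(D_r(x,f)\cap\{\chi<1\})\le\tfrac15v_ur^u<\tfrac14v_ur^u\le\tfrac12m(D_r(x,f)).$$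
Thus $f\in\mathcal O_{j,L,n}\cap\mathcal N'$. $\square$

## 7. Baire category and singular conditionals

### 7.1 Proof of Theorem A

**Step 1 (inside $\mathcal N$).** By Lemma 4.1 and Proposition 6.1 each $\mathcal O_{j,L}$ is open and dense in $\mathcal N$. By Proposition 4.2 no element of the residual set $\bigcap_{j\ge j_1,L\ge1}\mathcal O_{j,L}\subset\mathcal N$ has an SRB measure.

**Step 2 (gluing).** We pass from neighborhoods to $\mathcal U$. $\mathrm{Diff}^1(M)$ is second countable, so countably many neighborhoods $\mathcal N_\alpha$ as in Proposition 3.1 cover $\mathcal U$; let $\mathcal R_\alpha\subset\mathcal N_\alpha$ be the residual sets of Step 1. If $O$ is open and dense in $\mathcal N_\alpha$, then $O\cup(\mathcal U\setminus\overline{\mathcal N_\alpha})$ is open and dense in $\mathcal U$, since the boundary of an open set is nowhere dense. So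
$$\mathcal R=\bigcap_\alpha\bigl(\mathcal R_\alpha\cup(\mathcal U\setminus\overline{\mathcal N_\alpha})\bigr)$$
is residual in $\mathcal U$. Every $f\in\mathcal R$ lies in some $\mathcal N_\alpha$, hence in $\mathcal R_\alpha$, and has no SRB measure. Finally $\mathcal U$ is open in the completely metrizable space $\mathrm{Diff}^1(M)$, so it is a Baire space; a residual set of maps with SRB measures would meet $\mathcal R$, which is impossible. $\blacksquare$

### 7.2 Proof of Theorem B

Let $f\in\mathcal R$, $\mu$ an invariant probability on $\Lambda_f$, and $\xi$ a box partition for $\mu$.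

**Step 1 (the absolutely continuous part).** We isolate the set that carries it. Put
$$A=\Bigl\{x\in\Lambda_f:\liminf_{\mathbb Q\ni\varepsilon\to0}\frac{\mu^\xi_x(\overline B(x,\varepsilon))}{m(\xi(x)\cap\overline B(x,\varepsilon))}<\infty\Bigr\}\setminus\bigcup_t\partial B_t,\qquad\tilde A=A\cup\bigcup_t\partial B_t .$$
$A$ is Borel; off the spheres $x$ is interior to $\xi(x)$, so the denominators are positive. The ratio is right-continuous in $\varepsilon$, so the $\liminf$ equals that over all $\varepsilon\to0$. We use differentiation of Radon measures in $\mathbb R^q$ (Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Thm 2.12): for Radon $\lambda,m'$ the derivative of $\lambda$ with respect to $m'$ exists and is finite $m'$-a.e., and $\lambda\ll m'$ iff the lower derivative is finite $\lambda$-a.e. Take $m'=m|_{\xi(x)}$. With $\lambda=\mu^\xi_x$ the first part gives $m(\xi(x)\setminus\tilde A)=0$. With $\lambda=\mu^\xi_x|_A$, whose lower derivative is at most that of $\mu^\xi_x$, the second part gives $\mu_x^\xi|_A\ll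 m$. The spheres are $\mu$-null, hence $\mu_x^\xi$-null for a.e. $x$. So for $\mu$-a.e. $x$
$$\mu^\xi_x|_{\tilde A}\ll m\quad\text{and}\quad m(\xi(x)\setminus\tilde A)=0. \tag{11}$$

**Step 2 ($\tilde A$ is invariant mod $\mu$).** This will let us condition on it. If $A_1,A_2$ satisfy (11) for the same partition, then $m((A_1\setminus A_2)\cap\xi(x))=0$, so $\mu^\xi_x(A_1\setminus A_2)=0$, and symmetrically; so $A_1=A_2$ mod $\mu$. The set $f(\tilde A)$ satisfies (11) for $f\xi$, since $\mu^{f\xi}_x=f_*\mu^\xi_{f^{-1}x}$ and $f$ preserves $m$-null sets of leaves. By Lemma 1.1 the conditional measures of $\xi\vee f\xi$ are normalized restrictions of those of $\xi$ and of $f\xi$, so both $\tilde A$ and $f(\tilde A)$ satisfy (11) for $\xi\vee f\xi$. Hence $f(\tilde A)=\tilde A$ mod $\mu$.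

**Step 3 ($\mu(\tilde A)=0$).** Suppose $\mu(\tilde A)>0$. Then $\nu=\mu(\cdot\,|\tilde A)$ is an invariant probability, $\xi$ is a box partition for $\nu$, and $\nu_x^\xi=\mu^\xi_x(\cdot\,|\tilde A)\ll m$ for $\nu$-a.e. $x$. This contradicts Proposition 4.2. So $\mu(\tilde A)=0$: for $\mu$-a.e. $x$, $\mu^\xi_x$ is carried by $\xi(x)\setminus\tilde A$, which is $m$-null. Thus $\mu^\xi_x\perp m$.

**Step 4 (other partitions).** We transfer this to any subordinate $\xi'$. By Lemma 1.1, for a.e. $x$ the measure $\mu_x^{\xi'}$ is a countable sum of multiples of measures $\mu_y^{\xi\vee\xi'}$, each a normalized restriction of a singular $\mu^\xi_y$. So $\mu^{\xi'}_x$ is singular. On the intersection of $\mathcal R$ with the residual set in (iii), this applies to the equilibrium measure.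

**Step 5 (meager but dense).** The set of $f\in\mathcal U$ with an SRB measure lies in $\mathcal U\setminus\mathcal R$, so it is meager. By (i) it contains $\mathcal U\cap\mathrm{Diff}^\infty(M)$, and $\mathrm{Diff}^\infty(M)$ is dense in $\mathrm{Diff}^1(M)$; so it is dense in $\mathcal U$. $\blacksquare$

## 8. Invariant cones and the graph transform: proof of Proposition 3.1

Let $f_*\in\mathcal U$, $\Lambda_*=\Lambda_{f_*}$, with splitting $E^u_*\oplus E^s_*$ and $u=\dim E^u_*$, constant by transitivity.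

**Step 1 (cones).** We set up cones that work for all nearby maps. Extend $E_*^u,E_*^s$ to continuous subbundles $F^u,F^s$ of $TM$ over a compact neighborhood $\mathcal V\subset U$ of $\Lambda_*$ with $T_zM=F^u(z)\oplus F^s(z)$: extend $z\mapsto P_{E_*^u(z)}$ by Tietze to symmetric matrices $\hat Q(z)$, and let $F^u(z)\subset T_zM$ be spanned by the eigenvectors of $P_z\hat Q(z)P_z$ with eigenvalue greater than $\frac12$, for $z$ near $\Lambda_*$; similarly $F^s$. For $v\in T_zM$ write $v=v^u+v^s$ and $\|v\|=\max(|v^u|,|v^s|)$, uniformly equivalent to $|\cdot|$ on $\mathcal V$. Let $C_\alpha(z)=\{v\in T_zM:|v^s|\le\alpha|v^u|\}$.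

Fix $\sigma\le\frac1{10}$ with $(1+\sigma^2)^{u/2}\le2$. A $u$-dimensional subspace of $C_\alpha(z)$ is a graph over $F^u(z)$ of slope at most $\alpha$, and $F^u$ is uniformly continuous. So we can fix $\alpha\in(0,\frac1{16}]$ and $\varepsilon'>0$ such that:

(S) *if $z,z'\in\mathcal V$, $|z-z'|\le\varepsilon'$, and $E\subset C_\alpha(z)$, $E'\subset C_\alpha(z')$ are $u$-dimensional subspaces, then $E'=\{v+Tv:v\in E\}$ with $T:E\to E^\perp$, $\|T\|\le\sigma$.*

Put $\eta=\alpha/4$. Write linear maps $T_zM\to T_{z'}M$ as $\begin{pmatrix}A&B\\C&D\end{pmatrix}$ with respect to $F^u\oplus F^s$. Call $T$ *good* if $A$ is invertible, $\|A^{-1}\|\le\frac16$, $\|D\|\le\frac16$, $\|B\|,\|C\|\le\eta$. For good $T$ and $v=Tw$: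

- (c1) If $|w^s|\le\alpha|w^u|$, then $|v^u|\ge(6-\eta\alpha)|w^u|\ge5|w^u|$ and $|v^s|\le(\eta+\frac\alpha6)|w^u|\le\alpha|v^u|$.
- (c2) If $|v^s|>\alpha|v^u|$, then $|w^s|>\alpha|w^u|$ by (c1), and $|v^s|\le(\frac\eta\alpha+\frac16)|w^s|\le\frac12|w^s|$.
- (c3) If $|w^u|>\alpha|w^s|$, then $|v^u|\ge(6-\frac\eta\alpha)|w^u|\ge5|w^u|$ and $\alpha|v^s|\le(\alpha\eta+\frac16)|w^u|<|v^u|$.

**Step 2 (charts and the neighborhood $\mathcal N$).** We choose $\mathcal N$ so that an iterate is good in charts at all points of $\Lambda_f$. Fix $p\ge1$ with $\|Df_*^{-p}|_{E_*^u}\|,\|Df_*^p|_{E_*^s}\|\le\frac18$ and write $g=f^p$ for $f$ near $f_*$. Let $\psi_z(v)=\Phi(z+v)$, $v\in T_zM$, $|v|\le R$; for a uniform small $R$ these are smooth charts depending smoothly on $z$, with $D\psi_z(0)$ the inclusion. For $\varepsilon>0$ let $Q_z=\{v\in T_zM:\|v\|\le\varepsilon\}$ and $g_z=\psi_{gz}^{-1}\circ g\circ\psi_z$ on $Q_z$.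

For any neighborhood $\mathcal V_1$ of $\Lambda_*$ there is $k$ with $f_*^k(\overline U)\subset\mathcal V_1$, so $\Lambda_f\subset f^k(\overline U)\subset\mathcal V_1$ for $f$ close to $f_*$. At points of $\Lambda_*$, $Df_*^p$ has blocks $B=C=0$ and $\|A^{-1}\|,\|D\|\le\frac18$. By continuity there are $\varepsilon>0$ and an open neighborhood $\mathcal N\subset\mathcal U$ of $f_*$, with $\|Df\|,\|Df^{-1}\|$ bounded on $\mathcal N$, such that for $f\in\mathcal N$, $z\in\Lambda_f$:

- $\Lambda_f\subset\mathcal V$, $\psi_z(Q_z)\subset U\cap\overline B(z,\varepsilon')$, and $\|D\psi_z(v)-\mathrm{incl}\|\le\frac1{16}$ on $Q_z$;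
- $g_z$ is defined on $Q_z$; $Dg_z(0)=Dg(z)$ has blocks with $\|A^{-1}\|,\|D\|\le\frac17$, $\|B\|,\|C\|\le\frac\eta2$; and the blocks of $Dg_z(v)-Dg_z(0)$ have norm at most $\frac\eta4\le\frac1{64}$ for $v\in Q_z$.

The last bound holds with $\frac\eta8$ for $f_*$ near $\Lambda_*$, by uniform continuity if $\varepsilon$ is small, and then with $\frac\eta4$ for $f$ that is $C^1$-close to $f_*$. Hence every convex combination of maps $Dg_z(v)$, $v\in Q_z$, is good: $|Aw|\ge(7-\frac1{64})|w|\ge6|w|$, $\|D\|\le\frac17+\frac1{64}\le\frac16$, $\|B\|,\|C\|\le\frac\eta2+\frac\eta4\le\eta$.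

**Step 3 (F1).** We locate the splitting of $f$ in the cones. Let $f\in\mathcal N$, $z\in\Lambda_f$. If $v\in E^u_f(z)\setminus C_\alpha(z)$, then (c2) gives $|(Dg^{-k}v)^s|\ge2^k|v^s|>0$, contradicting $Dg^{-k}v\to0$; so $E_f^u(z)\subset C_\alpha(z)$. If $v\in E^s_f(z)$ and $|v^u|>\alpha|v^s|$, then (c3) gives $|(Dg^kv)^u|\ge5^k|v^u|$, contradicting $Dg^kv\to0$; so $|v^u|\le\alpha|v^s|$ on $E^s_f(z)$. Thus $\dim E_f^u\le\dim F^u$ and $\dim E^s_f\le\dim F^s$, with equality since the sums agree; $u$ is constant on $\mathcal N$. By (c1), $\|Dg^{-1}v\|\le\frac15\|v\|$ on $E^u_f$. On $E_f^s$, $\|Dg\,w\|=|(Dg\,w)^s|\le(\eta\alpha+\frac16)|w^s|\le\frac12\|w\|$. As $\|\cdot\|$ and $|\cdot|$ are uniformly equivalent and $f^{\pm i}$, $0\le i<p$, have bounded derivatives, the rates in (F1) follow with $\lambda_0=2^{-1/p}$. If $v=v_1+v_2$ with $v_1\in E_f^u$, $v_2\in E_f^s$, then $|v_1^u|\le|v^u|+\alpha|v_2^s|$ and $|v_2^s|\le|v^s|+\alpha|v_1^u|$, so $\|v_1\|,\|v_2\|\le(1-\alpha)^{-1}\|v\|$: the projections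 are uniformly bounded.

**Step 4 (local unstable sets are Lipschitz graphs).** For $f\in\mathcal N$, $z\in\Lambda_f$, $z_{-k}=g^{-k}z$, let
$$\hat W_z=\{v\in Q_z:g^{-k}\psi_z(v)\in\psi_{z_{-k}}(Q_{z_{-k}})\ \ \forall k\ge0\}.$$
*Claim: $\hat W_z$ is the graph of an $\alpha$-Lipschitz map $\phi_z:\{a\in F^u(z):|a|\le\varepsilon\}\to F^s(z)$ with $\phi_z(0)=0$.*

*Lipschitz.* For $v,v'\in\hat W_z$ let $w_k,w_k'\in Q_{z_{-k}}$ be the coordinates of $g^{-k}\psi_z(v)$, $g^{-k}\psi_z(v')$. Then $w_k-w_k'=T_k(w_{k+1}-w_{k+1}')$ with $T_k=\int_0^1Dg_{z_{-k-1}}(w'_{k+1}+t(w_{k+1}-w'_{k+1}))\,dt$ good. If $|v^s-v'^s|>\alpha|v^u-v'^u|$, then (c2) gives $|w_k^s-w_k'^s|\ge2^k|v^s-v'^s|$, impossible as these are at most $2\varepsilon$. So $|v^s-v'^s|\le\alpha|v^u-v'^u|$. The same holds for $w_k,w_k'\in\hat W_{z_{-k}}$, so by (c1)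
$$|w_k^s-w_k'^s|\le\alpha|w_k^u-w_k'^u|,\qquad|w_k^u-w_k'^u|\le5^{-k}|v^u-v'^u|. \tag{12}$$

*Existence.* Let $\phi:\{a\in F^u(z):|a|\le\varepsilon\}\to F^s(z)$ be $\alpha$-Lipschitz with $\phi(0)=0$, so its graph lies in $Q_z$. The map $h(a)=(g_z(a+\phi(a)))^u$ has the form $A_0a+\epsilon(a)$, with $A_0$ the $A$-block of $Dg(z)$, $\epsilon(0)=0$ and $\operatorname{Lip}(\epsilon)\le\frac\eta4+\eta\alpha\le1$. For $|b|\le\varepsilon$ the map $a\mapsto A_0^{-1}(b-\epsilon(a))$ has Lipschitz constant at most $\frac17$ and maps $\{|a|\le\varepsilon\}$ into itself, as $\frac17(\varepsilon+\varepsilon)\le\varepsilon$. So there is a unique $a$ with $h(a)=b$; put $\phi'(b)=(g_z(a+\phi(a)))^s$. By (c1) for the averaged derivatives $\phi'$ is $\alpha$-Lipschitz, and $\phi'(0)=0$. Start with $\phi=0$ over $F^u(z_{-k})$ and iterate $k$ times: we get an $\alpha$-Lipschitz graph over $\{a\in F^u(z):|a|\le\varepsilon\}$ all of whose points $v$ satisfy $g^{-i}\psi_z(v)\in\psi_{z_{-i}}(Q_{z_{-i}})$, $0\le i\le k$.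 Given $a$, let $v_k$ be its point with $v_k^u=a$; a limit point of $(v_k)$ lies in $\hat W_z$ and has $u$-component $a$. Also $0\in\hat W_z$. This proves the claim.

Moreover $\psi_z(\hat W_z)\subset\Lambda_f$: if $y\in\psi_z(\hat W_z)$, then $g^{-k}y\in U$ for all $k$, so $y\in\bigcap_kf^{pk}(U)=\Lambda_f$.

**Step 5 (smoothness).** We show that $\phi_z$ is $C^1$ with the right tangent planes. Let $v\in\hat W_z$, $y=\psi_z(v)$, and let $\tau=\lim(v_n-v_n')/|v_n^u-v_n'^u|$ with $v_n\ne v_n'\in\hat W_z$, $v_n,v_n'\to v$. By (12), $\tau_k:=D(\psi_{z_{-k}}^{-1}g^{-k}\psi_z)(v)\tau$ satisfies $\|\tau_k\|\le5^{-k}$. So $X=D\psi_z(v)\tau\in T_yM$ satisfies $Dg^{-k}X\to0$. As $y\in\Lambda_f$, and $Dg^{-k}$ expands $E_f^s$ and contracts $E_f^u$, $X\in E_f^u(y)$. Thus all such $\tau$ lie in the $u$-dimensional space $K=D\psi_z(v)^{-1}E_f^u(y)$. Let $|v^u|<\varepsilon$. For each unit $w\in F^u(z)$ there is such a $\tau$ with $\tau^u=w$, a subsequential limit of the difference quotients with $v_n^u=v^u+w/n$,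 $v_n'=v$; and $|\tau^s|\le\alpha$. So $K$ is the graph of a linear $\mathcal L:F^u(z)\to F^s(z)$ with $\|\mathcal L\|\le\alpha$. Then $\phi_z$ is strictly differentiable at $v^u$ with derivative $\mathcal L$. Otherwise there are $c>0$ and $a_n\ne a_n'$, both tending to $v^u$, with $|\phi_z(a_n)-\phi_z(a_n')-\mathcal L(a_n-a_n')|\ge c|a_n-a_n'|$, and a limit $\tau$ of the difference quotients would lie in $K$ with $\tau^s\ne\mathcal L\tau^u$. Strict differentiability at every point implies that $\phi_z$ is $C^1$ on $\{|a|<\varepsilon\}$, and $\psi_z(\hat W_z)$ has tangent space $E^u_f(y)$ at $y$.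

**Step 6 (graphs over $E^u_f(z)$).** We change the base of the graph from $F^u(z)$ to $E^u_f(z)$. Let $h(a)=P_{E_f^u(z)}(\psi_z(a+\phi_z(a))-z)$, $|a|\le\varepsilon$, and $\mathcal J=P_{E^u_f(z)}|_{F^u(z)}$. As $E^u_f(z)$ is a graph over $F^u(z)$ of slope at most $\alpha\le\frac1{16}$, $|\mathcal Jw-w|\le\frac1{16}|w|$; so $\mathcal J$ is an isomorphism with $\|\mathcal J^{-1}\|\le\frac{16}{15}$. The map $h-\mathcal J$ has Lipschitz constant at most $\frac1{16}\cdot\frac{17}{16}+\frac1{16}\le\frac3{16}$, the first term from $\psi_z$ and the second from $\phi_z$. So $\mathcal J^{-1}h$ is the identity plus a map with Lipschitz constant at most $\frac15$, and $h(0)=0$. Hence $h$ is injective on $\{|a|\le\varepsilon\}$, and on $\{|a|<\varepsilon\}$ it is a $C^1$ diffeomorphism onto its image. The image contains $\{b\in E_f^u(z):|b|\le\frac\varepsilon2\}$: $|\mathcal J^{-1}b|\le\frac8{15}\varepsilon$, and the image under $\mathcal J^{-1}h$ of $\{|a|\le\frac9{10}\varepsilon\}$ contains the ball of radius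 $\frac45\cdot\frac9{10}\varepsilon$. So over $\{|b|\le\frac\varepsilon2\}$ the set $\psi_z(\hat W_z)$ contains the graph of a $C^1$ map $\varphi_{f,z}$ into $E^u_f(z)^\perp$ with $\varphi_{f,z}(0)=0$. Its points $y$ lie in $\Lambda_f$ within $\varepsilon'$ of $z$, with tangent plane $E_f^u(y)\subset C_\alpha(y)$; so $\|D\varphi_{f,z}\|\le\sigma$ by (S).

**Step 7 (F2 and F3).** Let $\varepsilon_0>0$ be such that $y\in M$, $|y-z|\le\varepsilon_0$, $z\in\Lambda_f$, $f\in\mathcal N$ imply $y\in\psi_z(Q_z)$. Let $2r_0\le\frac\varepsilon2$ and let $W_f(x)$ be the graph of $\varphi_{f,x}$ over $\{|v|\le2r_0\}$. Any $y,y'\in W_f(x)$ are joined in $W_f(x)\subset\Lambda_f$ by a curve tangent to $E^u_f$ of length at most $2|y-y'|$, the lift of a segment. (F1) gives the contraction in (F2) after enlarging $C_0$, and so $W_f(x)\subset W^u(x)$. If $y\in M$ is as in (F3), then $g^{-k}y\in\psi_{x_{-k}}(Q_{x_{-k}})$ for all $k$, so $y=\psi_x(a+\phi_x(a))$ for some $|a|\le\varepsilon$, and $|h(a)|=|P_{E_f^u(x)}(y-x)|\le2r_0$.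 By injectivity of $h$, $y$ is the point of $W_f(x)$ over $h(a)$. Finally decrease $r_0$ so that $6C_0r_0\le\varepsilon_0$; (F2) and (F3) persist, since the point over $h(a)$ with $|h(a)|\le2r_0$ lies in the smaller graph. All constants depend only on $\mathcal N$. $\blacksquare$
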